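\title{A connected submaximal Tychonoff space}

\begin{abstract}
A topological space is submaximal if each of its dense subsets is open. We prove in ZFC that there is a connected submaximal Tychonoff space with more than one point, which answers the question whether a connected submaximal $T_3$-space exists. For every infinite cardinal $\kappa$ with $\kappa^\omega=\kappa$ we construct such a space of cardinality $\kappa$ as a dense subspace of $[0,1]^{2^\kappa}$. We also show that the cardinalities of connected submaximal Tychonoff spaces with more than one point are exactly the cardinals $\mu\ge\mathfrak c$, and that no such space is locally connected. The construction starts from an independent family of functions into $[0,1]$ and alters each of them on one member of a maximal ideal, so that all members of the ideal become closed while every countable projection of the space keeps a dense path-connected subset.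
\end{abstract}

\section{Introduction}\label{sec:intro}

A topological space $X$ is \emph{submaximal} if every dense subset of $X$ is open. Passing to complements, $X$ is submaximal if and only if every subset of $X$ with empty interior is closed. A subset of a set with empty interior again has empty interior, so in a submaximal space a set with empty interior is closed and discrete. A discrete space is submaximal because it has no proper dense subset; the real line is not, because $\mathbb Q$ is dense and not open. Submaximality thus asks for a very fine topology, and connectedness asks for a coarse one.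

The two notions meet in the study of maximal connected spaces. A connected space is \emph{maximal connected} if no strictly stronger topology on the same set is connected. Maximal connected $T_1$-spaces are submaximal (the short argument is recalled after Lemma~\ref{lem:refine}), so a maximal connected $T_3$-space would have to be connected and submaximal. Here and below a \emph{$T_3$-space} is a regular $T_1$-space, and a \emph{Tychonoff} space is a completely regular $T_1$-space: for every closed set $F$ and every $x\notin F$ there is a continuous function into $I=[0,1]$ that is $1$ at $x$ and $0$ on $F$. Tychonoff spaces are $T_3$. The following question was posed in \cite{source}.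

\medskip
\noindent\emph{Is there a connected submaximal $T_3$-space with more than one point?}
\medskip

The evidence pointed to a negative answer. Very few nontrivial examples of submaximal $T_3$-spaces without isolated points were known, and all of them are totally disconnected, that is, have no connected subset with more than one point. It is also known that every infinite submaximal Tychonoff space that is first countable or separable is totally disconnected. The next proposition shows how far a Tychonoff example must be from the familiar connected spaces. We write $\mathfrak c=2^\omega$.

\begin{proposition}\label{prop:small}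
Let $X$ be a connected Tychonoff space with more than one point.
\begin{itemize}
\item[(a)] Every nonempty open subset of $X$ has at least $\mathfrak c$ points.
\item[(b)] If $X$ is submaximal, then every subset of $X$ with fewer than $\mathfrak c$ points is closed and discrete. In particular $X$ is not separable, no sequence in $X\setminus\{x\}$ converges to $x$, and every continuous map $\gamma\colon I\to X$ is constant.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $U$ be open, $x\in U$ and $y\ne x$. Take a continuous $h\colon X\to I$ with $h(x)=1$ and $h=0$ on $(X\setminus U)\cup\{y\}$. The image $h(X)$ is connected and contains $0$ and $1$, so $h(X)=I$, and $U\supseteq h^{-1}(0,1]$ has at least $\mathfrak c$ points.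

(b) By (a), a set with fewer than $\mathfrak c$ points has empty interior, so it is closed and discrete. A countable dense set would be closed and hence equal to $X$, contrary to (a). The range of a sequence in $X\setminus\{x\}$ is a closed set missing $x$. Finally, $\gamma(I\cap\mathbb Q)$ is closed, so it contains $\gamma(I)$; thus $\gamma(I)$ is discrete and connected, hence a single point.
\end{proof}

Nevertheless the answer is positive. All results below are proved in ZFC.

\begin{theorem}\label{thm:main}
Let $\kappa$ be a cardinal with $\kappa^\omega=\kappa\ge\omega$, for example $\kappa=\mathfrak c$. There is a connected submaximal Tychonoff space of cardinality $\kappa$; it is homeomorphic to a dense subspace of $[0,1]^{2^\kappa}$.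
\end{theorem}

\begin{theorem}\label{thm:card}
Let $\mu>1$ be a cardinal. A connected submaximal Tychonoff space of cardinality $\mu$ exists if and only if $\mu\ge\mathfrak c$.
\end{theorem}

A space is \emph{locally connected} if every neighborhood of every point contains a connected neighborhood of that point.

\begin{theorem}\label{thm:local}
If $X$ is submaximal and locally connected, then every continuous function $f\colon X\to\mathbb R$ is locally constant. Hence a connected, locally connected, submaximal space on which continuous real functions separate points (for example, a Tychonoff one) has at most one point.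
\end{theorem}

So ``connected'' cannot be improved to ``connected and locally connected'' in Theorem~\ref{thm:main}. These theorems do not decide whether a maximal connected $T_3$-space with more than one point exists, nor whether non-Tychonoff connected submaximal $T_3$-spaces of uncountable cardinality below $\mathfrak c$ can exist.

The space of Theorem~\ref{thm:main} contains no nonconstant path, and yet its connectedness is proved with paths. They lie in the projections of the space to countably many coordinates, which is where connectedness of a dense subspace of a cube is decided. Section~\ref{sec:ideals} explains how maximal ideals produce submaximal spaces and why regularity is the obstacle. Section~\ref{sec:model} reduces connectedness to countable projections and shows the main idea in the unit square. The space is constructed in Section~\ref{sec:construction} and proved connected in Section~\ref{sec:connected}. Theorems~\ref{thm:card} and~\ref{thm:local} are proved in the last two sections.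

\section{Submaximality from a maximal ideal}\label{sec:ideals}

An \emph{ideal} on a set $X$ is a nonempty family of subsets of $X$ that is closed under taking subsets and finite unions. The ideal generated by an ideal $\mathcal J$ and a set $S$ consists of the subsets of the sets $N\cup S$ with $N\in\mathcal J$. We use the following lemma three times.

\begin{lemma}\label{lem:maximal}
Let $\mathcal B$ be a family of subsets of $X$ and $\mathcal J_0$ an ideal on $X$ with $\mathcal J_0\cap\mathcal B=\emptyset$. There is an ideal $\mathcal J\supseteq\mathcal J_0$ with $\mathcal J\cap\mathcal B=\emptyset$ such that for every $S\subseteq X$ with $S\notin\mathcal J$ there is $B\in\mathcal B$ with $B\setminus S\in\mathcal J$.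
\end{lemma}

\begin{proof}
The union of a chain of ideals disjoint from $\mathcal B$ is such an ideal, so by Zorn's lemma there is $\mathcal J\supseteq\mathcal J_0$ maximal among ideals disjoint from $\mathcal B$. If $S\notin\mathcal J$, the ideal generated by $\mathcal J$ and $S$ is strictly larger, so it contains some $B\in\mathcal B$. Then $B\subseteq N\cup S$ with $N\in\mathcal J$, and $B\setminus S\subseteq N$.
\end{proof}

\begin{lemma}\label{lem:criterion}
Let $X$ be a space and $\mathcal J$ an ideal on $X$ such that
\begin{itemize}
\item[(i)] every member of $\mathcal J$ is closed, and
\item[(ii)] for every $S\notin\mathcal J$ there is an open set $U\notin\mathcal J$ with $U\setminus S\in\mathcal J$.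
\end{itemize}
Then $X$ is submaximal.
\end{lemma}

\begin{proof}
Let $D$ be dense and $S=X\setminus D$. Suppose $S\notin\mathcal J$ and take $U$ as in (ii). The set $U\cap S=U\setminus(U\setminus S)$ is open by (i), nonempty because $U\notin\mathcal J$, and disjoint from $D$. This contradicts density. So $S\in\mathcal J$, and $D$ is open by (i).
\end{proof}

Nothing is lost by using this criterion. In a submaximal space the sets with empty interior are closed and nowhere dense, so they form an ideal, and (ii) holds for it with $U=\operatorname{int}S$.

Condition (ii) comes from Lemma~\ref{lem:maximal}. The cheapest way to obtain (i) is to declare the members of $\mathcal J$ closed. If $(X,\tau)$ is a space and $\mathcal J$ an ideal on $X$, the sets $U\setminus N$ with $U\in\tau$ and $N\in\mathcal J$ are closed under finite intersections and form a base of a topology $\tau_{\mathcal J}\supseteq\tau$ in which every member of $\mathcal J$ is closed.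

\begin{lemma}\label{lem:refine}
If $(X,\tau)$ is connected and no nonempty $\tau$-open set belongs to $\mathcal J$, then $(X,\tau_{\mathcal J})$ is connected.
\end{lemma}

\begin{proof}
Let $X$ be the disjoint union of $\tau_{\mathcal J}$-open sets $C_0$ and $C_1$. For $x\in C_i$ choose $U_x\in\tau$ and $N_x\in\mathcal J$ with $x\in U_x\setminus N_x\subseteq C_i$. If $x\in C_0$ and $y\in C_1$, then $U_x\cap U_y\subseteq N_x\cup N_y$ because $C_0\cap C_1=\emptyset$, so $U_x\cap U_y=\emptyset$. Hence $\bigcup_{x\in C_0}U_x$ and $\bigcup_{y\in C_1}U_y$ are disjoint $\tau$-open sets covering $X$, and one of $C_0$, $C_1$ is empty.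
\end{proof}

If $(X,\tau)$ is maximal connected and $D$ is dense, apply the lemma to the ideal of all subsets of $X\setminus D$: then $\tau_{\mathcal J}=\tau$, and $D\in\tau_{\mathcal J}$ is open. This is the implication from maximal connectedness to submaximality mentioned in the introduction.

\begin{example}\label{ex:hausdorff}
Let $\tau$ be the usual topology of $I$, and let $\mathcal J$ be given by Lemma~\ref{lem:maximal} for $\mathcal J_0=\{\emptyset\}$ and the family $\mathcal B$ of nonempty $\tau$-open sets. Then $(I,\tau_{\mathcal J})$ is Hausdorff, connected by Lemma~\ref{lem:refine}, and submaximal by Lemma~\ref{lem:criterion}. It is not regular. The set $S=\{1/n:n\ge1\}$ belongs to $\mathcal J$, since otherwise $U\setminus S\in\mathcal J$ for some nonempty $U\in\tau$, although $U\setminus S$ contains a nonempty $\tau$-open set. So $S$ is $\tau_{\mathcal J}$-closed and $0\notin S$. But a basic neighborhood $U\setminus N$ of $0$ is $\tau_{\mathcal J}$-dense in $U$: if $y\in U$ and $U'\setminus N'$ is a basic neighborhood of $y$, then $U\cap U'\not\subseteq N\cup N'$. As $U$ contains $1/n$ for large $n$, the closure of every neighborhood of $0$ meets $S$.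
\end{example}

The whole difficulty of the question is therefore regularity. In a Tychonoff space a closed set $N$ has to be separated from each point $x\notin N$ by a continuous function. So for every pair $(x,N)$ with $N\in\mathcal J$ we must supply a function that is $1$ at $x$ and $0$ on $N\setminus\{x\}$. We shall start from a large family of functions $f_\alpha\colon X\to I$, reserve one index $\alpha$ for each pair $(x,N)$, and redefine $f_\alpha$ on $N\cup\{x\}$. The basic open sets change only by members of $\mathcal J$, so condition (ii) survives. What is at risk is connectedness.

\section{Countable projections and a model in the square}\label{sec:model}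

Let $\Lambda$ be a set. A \emph{cylinder} is a basic open subset
\[
O=\{p\in I^\Lambda: p_\alpha\in B_\alpha\text{ for all }\alpha\in K\}
\]
of the cube $I^\Lambda$, where $K\subseteq\Lambda$ is finite and the sets $B_\alpha\subseteq I$ are nonempty and relatively open. We call $K$ the \emph{support} and the sets $B_\alpha$ the \emph{factors} of $O$. For $A\subseteq\Lambda$ let $\pi_A\colon I^\Lambda\to I^A$ be the projection; it is continuous and open.

Every family of pairwise disjoint cylinders is countable. Indeed, give a cylinder the \emph{volume} $\prod_{\alpha\in K}|B_\alpha|>0$, where $|B_\alpha|$ is Lebesgue measure. If $n$ cylinders are pairwise disjoint and $K$ is the union of their supports, their projections to $I^K$ are pairwise disjoint and have the volumes as Lebesgue measures, so the volumes add up to at most $1$. Hence fewer than $n$ members of the family have volume greater than $1/n$, for each $n$.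

\begin{lemma}\label{lem:projection}
Let $X$ be a dense subspace of $I^\Lambda$. If $\pi_A(X)$ is connected for every countable $A\subseteq\Lambda$, then $X$ is connected.
\end{lemma}

\begin{proof}
Suppose that $X$ is the disjoint union of nonempty relatively open sets $C_i=X\cap V_i$, $i=0,1$, with $V_i$ open in $I^\Lambda$. The open set $V_0\cap V_1$ misses $X$, so it is empty. Let $\mathcal C$ be a maximal family of pairwise disjoint cylinders contained in $V_0$, and let $U=\bigcup\mathcal C$. Then $V_0\subseteq\operatorname{cl}U$, since otherwise the open set $V_0\setminus\operatorname{cl}U$ would contain a cylinder that could be added to $\mathcal C$. Let $A$ be the union of the supports of the members of $\mathcal C$. It is countable, and $U=\pi_A^{-1}(\pi_A(U))$.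

By continuity, $\pi_A(V_0)\subseteq\pi_A(\operatorname{cl}U)\subseteq\operatorname{cl}\pi_A(U)$. On the other hand, $V_1$ is disjoint from $U=\pi_A^{-1}(\pi_A(U))$, so the open set $\pi_A(V_1)$ is disjoint from $\pi_A(U)$ and hence from its closure. Thus $\pi_A(V_0)$ and $\pi_A(V_1)$ are disjoint open subsets of $I^A$ that cover $\pi_A(X)$, and both meet $\pi_A(X)$. So $\pi_A(X)$ is disconnected.
\end{proof}

It remains to understand what happens to a countable cube when its coordinates are set to $0$ on prescribed sets. Two coordinates already show what is allowed and what is not.

\begin{example}\label{ex:square}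
(a) Let $Z\subseteq I$ be arbitrary. Alter the second coordinate of $(s,t)\in I^2$ to $0$ whenever $s\in Z$. The image is
\[
P=\bigl((I\setminus Z)\times I\bigr)\cup\bigl(I\times\{0\}\bigr).
\]
It is path-connected: from $(s,t)\in P$ move down to $(s,0)$, then left to $(0,0)$. On the first segment $s$ is fixed, so membership in $Z$ does not change. On the second segment $s$ may cross $Z$, but the second coordinate is already $0$, so the alteration is invisible.

(b) Alter the second coordinate of $(s,t)$ to $0$ when $s=\frac12$, and the first coordinate to $0$ when $t=\frac12$. The points $(\frac12,t)$ with $t\ne\frac12$ go to $(\frac12,0)$, the points $(s,\frac12)$ with $s\ne\frac12$ go to $(0,\frac12)$, and $(\frac12,\frac12)$ goes to $(0,0)$. The image is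
\[
P'=\{(s,t):s\ne\tfrac12,\ t\ne\tfrac12\}\cup\{(\tfrac12,0),(0,\tfrac12)\}.
\]
It is dense in $I^2$ but disconnected, since $P'\cap(\frac12,1]^2=P'\cap[\frac12,1]^2$ is open and closed in $P'$. See Figure~\ref{fig:square}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\draw (0,0) rectangle (1,1);
\draw[dashed,thick] (0.5,0)--(0.5,1);
\draw[->,very thick] (0.8,0.7)--(0.8,0)--(0,0);
\fill (0.8,0.7) circle (0.5pt);
\fill (0.5,0) circle (0.6pt);
\node[below] at (0.5,-0.03) {(a)};
\begin{scope}[xshift=1.5cm]
\fill[gray!25] (0.5,0.5) rectangle (1,1);
\draw (0,0) rectangle (1,1);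
\draw[dashed,thick] (0.5,0)--(0.5,1);
\draw[dashed,thick] (0,0.5)--(1,0.5);
\fill (0.5,0) circle (0.6pt);
\fill (0,0.5) circle (0.6pt);
\node[below] at (0.5,-0.03) {(b)};
\end{scope}
\end{tikzpicture}
\caption{Images of the unit square after setting coordinates to $0$. Dashed segments are missing from the image, except for their marked endpoints on the axes. (a) The second coordinate is set to $0$ where the first equals $\frac12$; every point is joined to the origin by a path that first goes down. (b) Each coordinate is set to $0$ where the other equals $\frac12$; the shaded quadrant is cut off.}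
\label{fig:square}
\end{figure}

The example suggests two rules. Each coordinate should be altered to the same value $0$ on the whole altered set, and the set on which a coordinate is altered should depend only on coordinates that come earlier in some linear order. Then one can switch off the coordinates from the top down. For countably many coordinates there may be no top one, but the moves can still be scheduled within a single path.

\begin{lemma}\label{lem:schedule}
Let $L$ be a countable linearly ordered set. There are continuous functions $\theta_\alpha\colon I\to I$, $\alpha\in L$, with $\theta_\alpha(0)=0$ and $\theta_\alpha(1)=1$, such that $\theta_\beta(s)=1$ whenever $\beta<\alpha$ and $\theta_\alpha(s)>0$.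
\end{lemma}

\begin{proof}
Choose numbers $c_\alpha>0$ with $\sum_{\alpha\in L}c_\alpha\le1$, and put $l_\alpha=\sum_{\beta<\alpha}c_\beta$ and $r_\alpha=l_\alpha+c_\alpha\le1$. Let $\theta_\alpha$ be $0$ on $[0,l_\alpha]$, $1$ on $[r_\alpha,1]$, and linear on $[l_\alpha,r_\alpha]$. If $\beta<\alpha$, then $r_\beta\le l_\alpha$; so $\theta_\alpha(s)>0$ gives $s>l_\alpha\ge r_\beta$ and $\theta_\beta(s)=1$.
\end{proof}

In the model situation, each $Z_\alpha\subseteq I^L$ depends only on the coordinates $\beta<\alpha$, and $\phi\colon I^L\to I^L$ replaces $p_\alpha$ by $0$ whenever $p\in Z_\alpha$. Put $p^s_\alpha=\theta_\alpha(s)p_\alpha$. If $\theta_\alpha(s)>0$, then $p^s$ and $p$ agree below $\alpha$, so $p^s\in Z_\alpha$ if and only if $p\in Z_\alpha$. Hence $\phi(p^s)_\alpha=\theta_\alpha(s)\phi(p)_\alpha$ for all $s$ and $\alpha$, and $s\mapsto\phi(p^s)$ is a path in $\phi(I^L)$ from the zero point to $\phi(p)$.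

The real construction differs from the model in one essential respect. The members of a maximal ideal are arbitrary sets, and nothing lets us read off membership in such a set from the values of earlier coordinates. The remedy is to cover each member of the ideal by two sets. One is a union of ``boxes'' and is treated as in the model. The other belongs to a smaller ideal, none of whose members contains a box, and finitely many sets of this kind can simply be avoided.

\section{The construction}\label{sec:construction}

Fix $\kappa$ with $\kappa^\omega=\kappa\ge\omega$ and put $\lambda=2^\kappa$. Then $\kappa=\kappa^\omega\ge2^\omega=\mathfrak c$. By K\"onig's theorem $\operatorname{cf}(\lambda)>\kappa$, that is, every subset of the ordinal $\lambda$ with at most $\kappa$ elements is bounded in $\lambda$. Let $\Lambda=\Lambda_1\cup\Lambda_2$, where $\Lambda_2$ is the ordinal $\lambda$ with its well-order and $\Lambda_1$ is a set of cardinality $\lambda$ disjoint from $\Lambda_2$.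

\subsection{An independent family and its boxes}

In the model every point of the countable cube is available. The following family gives the same freedom in $\lambda$ coordinates on a set with only $\kappa$ points. The gap between $\kappa$ and $\lambda$ is needed because there must be a coordinate for each pair consisting of a point and a subset.

\begin{lemma}\label{lem:independent}
There are a set $X$ with $|X|=\kappa$ and functions $f_\alpha\colon X\to I$, $\alpha\in\Lambda$, such that for every countable $T\subseteq\Lambda$ and every $w\colon T\to I$ there is $x\in X$ with $f_\alpha(x)=w(\alpha)$ for all $\alpha\in T$.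
\end{lemma}

\begin{proof}
Let $X$ be the set of pairs $(D,\varphi)$, where $D\subseteq\kappa$ is countable and $\varphi$ is a function from a countable subset of $\mathcal P(D)$ to $I$. There are $\kappa^\omega=\kappa$ choices of $D$ and, for each $D$, at most $\mathfrak c^\omega=\mathfrak c\le\kappa$ choices of $\varphi$; so $|X|=\kappa$. For $B\subseteq\kappa$ let $f_B(D,\varphi)=\varphi(B\cap D)$ if $B\cap D\in\operatorname{dom}\varphi$, and $f_B(D,\varphi)=0$ otherwise. Given countably many distinct sets $B_i\subseteq\kappa$ and numbers $t_i\in I$, let $D$ contain one point of $B_i\,\triangle\,B_j$ for each pair $i\ne j$. The sets $B_i\cap D$ are pairwise distinct, so we may define $\varphi(B_i\cap D)=t_i$, and then $f_{B_i}(D,\varphi)=t_i$ for all $i$. Re-index the family by a bijection between $\mathcal P(\kappa)$ and $\Lambda$.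
\end{proof}

The equality $\kappa^\omega=\kappa$ is used only here, to keep $|X|=\kappa$. Fix $X$ and $f_\alpha$ as in the lemma, and let $f=(f_\alpha)_{\alpha\in\Lambda}\colon X\to I^\Lambda$. A \emph{condition} is a function $w$ from a countable subset of $\Lambda$ to $I$, and its \emph{box} is
\[
[w]=\{x\in X: f_\alpha(x)=w(\alpha)\text{ for all }\alpha\in\operatorname{dom}w\}.
\]
Conditions $v,w$ are \emph{compatible} if they agree on $\operatorname{dom}v\cap\operatorname{dom}w$, so that $v\cup w$ is a condition. We use two facts.
\begin{itemize}
\item[(B1)] Every box is nonempty. If $v,w$ are compatible, then $[v]\cap[w]=[v\cup w]\ne\emptyset$; otherwise $[v]\cap[w]=\emptyset$.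
\item[(B2)] If $w$ is a condition and $E\subseteq X$ is countable, there is a condition $w'\supseteq w$ with $[w']\cap E=\emptyset$.
\end{itemize}
The first is Lemma~\ref{lem:independent}. For the second, take $\gamma\in\Lambda\setminus\operatorname{dom}w$ and let $w'(\gamma)$ be a number outside the countable set $f_\gamma(E)$.

\subsection{The ideal \texorpdfstring{$\mathcal N$}{N}: every set is almost a union of boxes}

Let $\mathcal N$ be the ideal given by Lemma~\ref{lem:maximal} for $\mathcal J_0=\{\emptyset\}$ and the family $\mathcal B$ of all boxes. Thus no member of $\mathcal N$ contains a box, and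
\begin{equation}\label{eq:N}
\text{if }S\notin\mathcal N,\text{ then }[v]\setminus S\in\mathcal N\text{ for some condition }v.
\end{equation}

\begin{lemma}\label{lem:N}
\begin{itemize}
\item[(a)] Every finite subset of $X$ belongs to $\mathcal N$.
\item[(b)] For every $S\subseteq X$ there is a union of boxes $G$ with $S\,\triangle\,G\in\mathcal N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\{x\}\notin\mathcal N$, then $[v]\setminus\{x\}\in\mathcal N$ for some $v$ by \eqref{eq:N}, but this set contains a box by (B2).

(b) Let $G$ be the union of all boxes $[w]$ with $[w]\setminus S\in\mathcal N$.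

Suppose $S\setminus G\notin\mathcal N$, and take $v$ with $[v]\setminus(S\setminus G)\in\mathcal N$. Then the smaller set $[v]\setminus S$ is in $\mathcal N$, so $[v]\subseteq G$. Hence $[v]=[v]\setminus(S\setminus G)\in\mathcal N$, a contradiction.

Suppose $G\setminus S\notin\mathcal N$, and take $v$ with $[v]\setminus(G\setminus S)\in\mathcal N$. Since $[v]\notin\mathcal N$, the box $[v]$ meets $G$, so $v$ is compatible with some $w$ such that $[w]\setminus S\in\mathcal N$. For $u=v\cup w$ we have $[u]\cap(G\setminus S)\subseteq[w]\setminus S$ and $[u]\setminus(G\setminus S)\subseteq[v]\setminus(G\setminus S)$. Both sets are in $\mathcal N$, so $[u]\in\mathcal N$, a contradiction.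
\end{proof}

\subsection{The ideal \texorpdfstring{$\mathcal J$}{J}}

The ideal whose members are to become closed must be maximal with respect to the sets $f^{-1}(O)$, where $O$ is a cylinder, and it should contain $\mathcal N$. One more requirement is built in. The coordinates in $\Lambda_1$ will be altered on members of $\mathcal N$. We know only that $\mathcal N$ is closed under finite unions, so within a box we can avoid finitely many of these sets but perhaps not countably many. An alteration at $\alpha$ is invisible at points where $f_\alpha$ vanishes. So the useful points are those at which all but finitely many of the relevant functions vanish, and we make them $\mathcal J$-almost all points. For countable $A\subseteq\Lambda_1$ put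
\[
Y_A=\{x\in X:\ f_\alpha(x)=0\text{ for all but finitely many }\alpha\in A\}.
\]

\begin{lemma}\label{lem:J}
There is an ideal $\mathcal J$ on $X$ such that
\begin{itemize}
\item[(a)] $\mathcal N\subseteq\mathcal J$, and $X\setminus Y_A\in\mathcal J$ for every countable $A\subseteq\Lambda_1$;
\item[(b)] $f^{-1}(O)\notin\mathcal J$ for every cylinder $O$;
\item[(c)] if $S\notin\mathcal J$, then $f^{-1}(O)\setminus S\in\mathcal J$ for some cylinder $O$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $Y_{A\cup A'}\subseteq Y_A\cap Y_{A'}$, the subsets of the sets $N\cup(X\setminus Y_A)$, with $N\in\mathcal N$ and $A\subseteq\Lambda_1$ countable, form an ideal $\mathcal J_0$. Suppose $f^{-1}(O)\subseteq N\cup(X\setminus Y_A)$, where $O$ has support $K$ and factors $B_\alpha$. Let $w$ be a condition with domain $K\cup A$ such that $w(\alpha)\in B_\alpha$ for $\alpha\in K$ and $w=0$ on $A\setminus K$. Then $[w]\subseteq f^{-1}(O)\cap Y_A\subseteq N$, which is impossible. So no $f^{-1}(O)$ belongs to $\mathcal J_0$, and Lemma~\ref{lem:maximal} gives $\mathcal J$.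
\end{proof}

The two ideals treat boxes in opposite ways: no box is in $\mathcal N$, while every box $[w]$ with $w\ne\emptyset$ is in $\mathcal J$. Indeed, let $\alpha\in\operatorname{dom}w$. If $f^{-1}(O)\setminus[w]\in\mathcal J$, then the cylinder $O'=\{p\in O:p_\alpha\ne w(\alpha)\}$ satisfies $f^{-1}(O')\subseteq f^{-1}(O)\setminus[w]$, contrary to (b); so $[w]\in\mathcal J$ by (c).

Let $\mathcal Z$ be the family of those members of $\mathcal J$ that are unions of boxes, the empty set included.

\begin{lemma}\label{lem:split}
Every $M\in\mathcal J$ satisfies $M\subseteq N\cup Z$ for some $N\in\mathcal N$ and $Z\in\mathcal Z$.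
\end{lemma}

\begin{proof}
Take $G$ with $M\,\triangle\,G\in\mathcal N$ as in Lemma~\ref{lem:N}(b). Then $G\subseteq M\cup(M\,\triangle\,G)\in\mathcal J$, so $G\in\mathcal Z$. Put $Z=G$ and $N=M\setminus G$.
\end{proof}

Next we make precise the sense in which a member of $\mathcal Z$ depends on few coordinates. For $Z\in\mathcal Z$ choose, for each point of $Z$, one box that contains the point and lies in $Z$. This gives a set $a_Z$ of conditions with $|a_Z|\le\kappa$ and $Z=\bigcup_{z\in a_Z}[z]$. Fix $a_Z$ and put $W_Z=\bigcup_{z\in a_Z}\operatorname{dom}z$, so that $|W_Z|\le\kappa$. A condition $w$ \emph{decides $Z$ positively} if $w\supseteq z$ for some $z\in a_Z$; then $[w]\subseteq Z$. It \emph{decides $Z$ negatively} if it is incompatible with every $z\in a_Z$; by (B1) this is equivalent to $[w]\cap Z=\emptyset$. As $[w]\ne\emptyset$, a condition $w$ that decides $Z$ does so positively if and only if $[w]\subseteq Z$.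

\begin{lemma}\label{lem:decide}
Let $Z\in\mathcal Z$.
\begin{itemize}
\item[(a)] Every condition has an extension that decides $Z$.
\item[(b)] If $w$ decides $Z$ and $w'\supseteq w{\upharpoonright}W_Z$, then $w'$ decides $Z$ in the same way. In particular this holds for $w'\supseteq w$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $w$ is compatible with some $z\in a_Z$, take $w\cup z$; otherwise take $w$.

(b) If $w\supseteq z$ with $z\in a_Z$, then $z\subseteq w{\upharpoonright}W_Z\subseteq w'$ because $\operatorname{dom}z\subseteq W_Z$. If $w$ is incompatible with $z\in a_Z$, then $w(\gamma)\ne z(\gamma)$ for some $\gamma\in\operatorname{dom}w\cap\operatorname{dom}z$; here $\gamma\in W_Z$, so $w'(\gamma)=w(\gamma)\ne z(\gamma)$.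
\end{proof}

Part (b) is the reason for defining a positive decision by $w\supseteq z$ rather than by the inclusion $[w]\subseteq Z$: the relation $w\supseteq z$ visibly involves only coordinates in $W_Z$.

\subsection{The altered functions}

The sets $X\times\mathcal N$ and $X\times\mathcal Z$ have cardinality at most $\kappa\cdot2^\kappa=\lambda$. Assign to the pairs $(x,N)\in X\times\mathcal N$ distinct coordinates in $\Lambda_1$. Assign to the pairs $(x,Z)\in X\times\mathcal Z$ distinct coordinates in $\Lambda_2$ in such a way that
\begin{equation}\label{eq:order}
\text{if }\alpha\in\Lambda_2\text{ is assigned to }(x,Z),\text{ then }\beta<\alpha\text{ for all }\beta\in W_Z\cap\Lambda_2.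
\end{equation}
To do this, enumerate $X\times\mathcal Z$ in the order type of its cardinality, which is at most $\lambda$, and proceed by recursion. At each step $W_Z\cap\Lambda_2$ is bounded in $\lambda$, because $|W_Z|\le\kappa<\operatorname{cf}(\lambda)$. There are $\lambda$ ordinals above the bound, and fewer than $\lambda$ of them have been used, so an unused one is available.

If $\alpha\in\Lambda$ is assigned to the pair $(x,M)$, write $x_\alpha=x$ and $M_\alpha=M$. If $\alpha$ is not assigned, put $M_\alpha=\emptyset$ and leave $x_\alpha$ undefined. Define $g_\alpha\colon X\to I$ by
\[
g_\alpha(x)=\begin{cases}1,&x=x_\alpha,\\ 0,&x\in M_\alpha,\ x\ne x_\alpha,\\ f_\alpha(x),&\text{otherwise,}\end{cases}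
\]
and let $g=(g_\alpha)_{\alpha\in\Lambda}\colon X\to I^\Lambda$. Let $\tau$ be the weak topology induced by the functions $g_\alpha$; the sets $g^{-1}(O)$, with $O$ a cylinder, form a base of $\tau$.

\begin{proposition}\label{prop:submax}
The map $g$ is a homeomorphism of $(X,\tau)$ onto a dense subspace of $I^\Lambda$, and $(X,\tau)$ is a submaximal Tychonoff space.
\end{proposition}

\begin{proof}
If $x\ne y$, then $\{y\}\in\mathcal N$ by Lemma~\ref{lem:N}(a), and the coordinate $\alpha$ assigned to $(x,\{y\})$ satisfies $g_\alpha(x)=1$ and $g_\alpha(y)=0$. So $g$ is injective, hence a homeomorphism onto $g(X)$ by the definition of $\tau$. Subspaces of $I^\Lambda$ are Tychonoff.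

Let $O$ be a cylinder with support $K$. The functions $g_\alpha$ and $f_\alpha$ differ only on $M_\alpha$ and at $x_\alpha$, and $\mathcal N\cup\mathcal Z\subseteq\mathcal J$, so
\begin{equation}\label{eq:modJ}
g^{-1}(O)\,\triangle\,f^{-1}(O)\in\mathcal J .
\end{equation}
By Lemma~\ref{lem:J}(b), $g^{-1}(O)\notin\mathcal J$. In particular $g^{-1}(O)\ne\emptyset$, so $g(X)$ is dense.

We verify the two conditions of Lemma~\ref{lem:criterion}. Let $M\in\mathcal J$ and $x\notin M$. Write $M\subseteq N\cup Z$ as in Lemma~\ref{lem:split}, and let $\alpha\in\Lambda_1$ and $\beta\in\Lambda_2$ be assigned to $(x,N)$ and $(x,Z)$. The open set $\{g_\alpha>0\}\cap\{g_\beta>0\}$ contains $x$ and no other point of $N\cup Z$, so it misses $M$. Thus $M$ is closed. If $S\notin\mathcal J$, take $O$ with $f^{-1}(O)\setminus S\in\mathcal J$ by Lemma~\ref{lem:J}(c). Then $U=g^{-1}(O)$ is open, $U\notin\mathcal J$, and $U\setminus S\in\mathcal J$ by \eqref{eq:modJ}.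
\end{proof}

This proof used neither \eqref{eq:order}, nor the sets $Y_A$, nor the fact that $\mathcal N$ contains no box beyond Lemmas~\ref{lem:N} and~\ref{lem:J}. These features serve connectedness.

\section{Connectedness}\label{sec:connected}

Fix a countable set $A\subseteq\Lambda$, put $A_1=A\cap\Lambda_1$ and $A_2=A\cap\Lambda_2$, and let $P=\pi_A(g(X))\subseteq I^A$. By Lemma~\ref{lem:projection} and Proposition~\ref{prop:submax} it suffices to show that $P$ is connected. For $\alpha\in\Lambda_2$ write $Z_\alpha=M_\alpha\in\mathcal Z$ and $W_\alpha=W_{Z_\alpha}$; for unassigned $\alpha$ both sets are empty. By \eqref{eq:order}, every element of $W_\alpha\cap\Lambda_2$ is smaller than $\alpha$.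

We do not try to describe all of $P$. Instead we single out conditions that carry enough information to predict the altered values on $A$ at some point of their box. A condition $w$ is \emph{good} if
\begin{itemize}
\item[(G1)] $A\subseteq\operatorname{dom}w$,
\item[(G2)] $w(\alpha)=0$ for all but finitely many $\alpha\in A_1$, and
\item[(G3)] $w$ decides $Z_\alpha$ for every $\alpha\in A_2$ with $w(\alpha)\ne0$.
\end{itemize}
For good $w$ define $\Psi(w)\in I^A$ by
\[
\Psi(w)_\alpha=\begin{cases}0,&\alpha\in A_2\text{ and }[w]\subseteq Z_\alpha,\\ w(\alpha),&\text{otherwise,}\end{cases}
\]
and let $Q=\{\Psi(w):w\text{ good}\}$. Note that $\Psi(w)_\alpha=0$ whenever $w(\alpha)=0$. The map $\Psi$ plays the role of the map $\phi$ of Section~\ref{sec:model}. We show that $Q$ lies in $P$, is dense in $I^A$, and is path-connected.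

\begin{lemma}\label{lem:realize}
$Q\subseteq P$.
\end{lemma}

\begin{proof}
Let $w$ be good. By (G2) the set $H=\{\alpha\in A_1:w(\alpha)\ne0\}$ is finite, so $N=\bigcup_{\alpha\in H}M_\alpha\in\mathcal N$. By (B2) there is $w'\supseteq w$ whose box misses the countable set of all $x_\alpha$ with $\alpha\in A$ assigned. Since $N$ contains no box, there is $x\in[w']\setminus N$. Let $\alpha\in A$. Then $f_\alpha(x)=w(\alpha)$ and $x\ne x_\alpha$, so $g_\alpha(x)$ equals $0$ if $x\in M_\alpha$ and $w(\alpha)$ if $x\notin M_\alpha$. There are three cases.

If $w(\alpha)=0$, then $g_\alpha(x)=0=\Psi(w)_\alpha$, whether or not $x\in M_\alpha$.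

If $w(\alpha)\ne0$ and $\alpha\in A_1$, then $\alpha\in H$, so $x\notin M_\alpha$ and $g_\alpha(x)=w(\alpha)=\Psi(w)_\alpha$.

If $w(\alpha)\ne0$ and $\alpha\in A_2$, then $w$ decides $Z_\alpha$ by (G3). If $[w]\subseteq Z_\alpha$, then $x\in Z_\alpha$ and $g_\alpha(x)=0=\Psi(w)_\alpha$. If $[w]\cap Z_\alpha=\emptyset$, then $x\notin Z_\alpha$ and $g_\alpha(x)=w(\alpha)=\Psi(w)_\alpha$.

Hence $\pi_A(g(x))=\Psi(w)$.
\end{proof}

For density we need a good condition with prescribed approximate values on a finite set $K$ that decides negatively the sets $Z_\alpha$ with $\alpha\in K\cap A_2$. A point outside these sets is easy to find, but we need a whole box outside them, and property \eqref{eq:N} provides it.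

\begin{lemma}\label{lem:dense}
$Q$ is dense in $I^A$.
\end{lemma}

\begin{proof}
Let $O$ be a cylinder of $I^\Lambda$ with support $K\subseteq A$ and factors $B_\alpha$. We find a good $w$ with $\Psi(w)_\alpha\in B_\alpha$ for all $\alpha\in K$. Put
\[
S=\bigl(f^{-1}(O)\cap Y_{A_1}\bigr)\setminus\bigcup_{\alpha\in K\cap A_2}Z_\alpha .
\]
The set $f^{-1}(O)$ is covered by $S$, $X\setminus Y_{A_1}$ and finitely many sets $Z_\alpha$. By Lemma~\ref{lem:J}(a),(b) we get $S\notin\mathcal J$, hence $S\notin\mathcal N$. By \eqref{eq:N} there is $v$ with $[v]\setminus S\in\mathcal N$.

For $\alpha\in K\cap A_2$ we have $[v]\cap Z_\alpha=\emptyset$. Otherwise $v$ is compatible with some $z\in a_{Z_\alpha}$, and the box $[v\cup z]\subseteq[v]\cap Z_\alpha\subseteq[v]\setminus S$ lies in a member of $\mathcal N$.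

As $[v]\notin\mathcal N$, there is $x\in[v]\cap S$. The function $\alpha\mapsto f_\alpha(x)$ on $A$ is compatible with $v$ because $x\in[v]$; let $w_0$ be their union. List the elements of $A_2$ as $\alpha_0,\alpha_1,\dots$ and use Lemma~\ref{lem:decide}(a) to choose $w_0\subseteq w_1\subseteq\cdots$ such that $w_{n+1}$ decides $Z_{\alpha_n}$. Then $w=\bigcup_n w_n$ is a condition, and it decides every $Z_\alpha$ with $\alpha\in A_2$ by Lemma~\ref{lem:decide}(b). It satisfies (G2) because $x\in Y_{A_1}$. So $w$ is good. For $\alpha\in K\cap A_2$ the nonempty set $[w]\subseteq[v]$ is disjoint from $Z_\alpha$, so $[w]\not\subseteq Z_\alpha$. Therefore $\Psi(w)_\alpha=w(\alpha)=f_\alpha(x)\in B_\alpha$ for all $\alpha\in K$.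
\end{proof}

\begin{remark}
The lemma can fail without the requirement $X\setminus Y_{A_1}\in\mathcal J$. Let $A_1\subseteq\Lambda_1$ be countably infinite. The ideal generated by $\mathcal N$ and $Y_{A_1}$ contains no $f^{-1}(O)$ (argue as in Lemma~\ref{lem:J} with $w=1$ on $A_1\setminus K$), so a maximal ideal could contain $Y_{A_1}$, which is a union of boxes with domain $A_1$. If $\beta$ is assigned to a pair $(x,Y_{A_1})$ and $A=A_1\cup\{\beta\}$, then $[w]\subseteq Y_{A_1}=Z_\beta$ and $\Psi(w)_\beta=0$ for every good $w$.
\end{remark}

\begin{lemma}\label{lem:path}
Every point of $Q$ is joined to the zero point $\mathbf 0\in I^A$ by a path in $Q$.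
\end{lemma}

\begin{proof}
Let $w$ be good. We first switch off the coordinates in $A_2$, keeping all others fixed, and then the coordinates in $A_1$. This order is forced, since the sets $W_\alpha$ may meet $A_1$.

\emph{First path.} Let $\theta_\alpha$, $\alpha\in A_2$, be the functions of Lemma~\ref{lem:schedule} for the order of $A_2\subseteq\lambda$. For $s\in I$ let $w^s$ be the condition with the same domain as $w$ given by
\[
w^s(\gamma)=\begin{cases}\theta_\gamma(s)\,w(\gamma),&\gamma\in A_2,\\ w(\gamma),&\gamma\in\operatorname{dom}w\setminus A_2.\end{cases}
\]
Then $w^1=w$, the condition $w^0$ vanishes on $A_2$, and every $w^s$ satisfies (G1) and (G2). Let $\alpha\in A_2$ with $w^s(\alpha)\ne0$. Then $\theta_\alpha(s)>0$, and $w(\alpha)\ne0$, so $w$ decides $Z_\alpha$. We claim that $w^s\supseteq w{\upharpoonright}W_\alpha$. Let $\gamma\in\operatorname{dom}w\cap W_\alpha$. If $\gamma\notin A_2$, then $w^s(\gamma)=w(\gamma)$ by definition. If $\gamma\in A_2$, then $\gamma<\alpha$ by \eqref{eq:order}, so $\theta_\gamma(s)=1$ and again $w^s(\gamma)=w(\gamma)$. By Lemma~\ref{lem:decide}(b), $w^s$ decides $Z_\alpha$ in the same way as $w$. Thus $w^s$ is good, and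
\begin{equation}\label{eq:slide}
\Psi(w^s)_\alpha=\theta_\alpha(s)\,\Psi(w)_\alpha\qquad(\alpha\in A_2).
\end{equation}
Indeed, if $w^s(\alpha)\ne0$, both sides are $0$ when the common decision is positive, and both are $\theta_\alpha(s)w(\alpha)$ when it is negative. If $w^s(\alpha)=0$, the left side is $0$, and so is the right side, because $\theta_\alpha(s)=0$ or $w(\alpha)=0$. For $\alpha\in A_1$ we have $\Psi(w^s)_\alpha=w(\alpha)$ for all $s$. Every coordinate of $s\mapsto\Psi(w^s)$ is therefore continuous, and this map is a path in $Q$ from $\Psi(w^0)$ to $\Psi(w)$.

\emph{Second path.} Let $u=w^0{\upharpoonright}A$. Since $w^0$ vanishes on $A_2$, we have $\Psi(w^0)=u$. For $s\in I$ the condition $su$ with domain $A$ satisfies (G1) and (G2), and (G3) holds vacuously. So $su$ is good and $\Psi(su)=su$. The map $s\mapsto su$ is a path in $Q$ from $\mathbf 0$ to $\Psi(w^0)$.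
\end{proof}

Only the linearity of the order on $\Lambda_2$ enters this proof. The well-order of type $\lambda$ was needed earlier, to find a coordinate above each set $W_Z\cap\Lambda_2$. Example~\ref{ex:square}(b) shows what a circular dependence, which \eqref{eq:order} excludes, does to a projection.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For every countable $A\subseteq\Lambda$ the set $Q$ is connected by Lemma~\ref{lem:path}, and $Q\subseteq P\subseteq\operatorname{cl}Q$ by Lemmas~\ref{lem:realize} and~\ref{lem:dense}. A set lying between a connected set and its closure is connected, so $P=\pi_A(g(X))$ is connected. By Lemma~\ref{lem:projection}, $g(X)$ is connected. Together with Proposition~\ref{prop:submax}, this shows that $(X,\tau)$ is a connected submaximal Tychonoff space of cardinality $\kappa$, homeomorphic to a dense subspace of $I^\Lambda$, where $|\Lambda|=2^\kappa$.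
\end{proof}

Since $\kappa\ge\mathfrak c>1$ and Tychonoff spaces are $T_3$, the question of Section~\ref{sec:intro} has a positive answer.

\section{The possible cardinalities}\label{sec:card}

Theorem~\ref{thm:main} misses the cardinals $\mu\ge\mathfrak c$ with $\mu^\omega>\mu$, for instance those of countable cofinality. They are reached by gluing copies of one space at a point.

\begin{proof}[Proof of Theorem~\ref{thm:card}]
The condition $\mu\ge\mathfrak c$ is necessary by Proposition~\ref{prop:small}(a). Conversely, let $\mu\ge\mathfrak c$, let $X$ be the space of Theorem~\ref{thm:main} for $\kappa=\mathfrak c$, and fix $p\in X$. Let $Y$ be the union of $\mu$ copies $X_i$ of $X$ that have the point $p$ in common and are otherwise disjoint. Call $U\subseteq Y$ open if $U\cap X_i$ is open in $X_i$ for every $i$. Then a set is closed in $Y$ if and only if its trace on each $X_i$ is closed, and a function on $Y$ is continuous if and only if its restriction to each $X_i$ is continuous. We have $|Y|=\mu\cdot\mathfrak c=\mu$. Points of $Y$ are closed. The inclusions $X_i\to Y$ are continuous, so $Y$ is a union of connected sets with a common point and is connected.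

\emph{$Y$ is Tychonoff.} Let $F\subseteq Y$ be closed and $y\notin F$. If $y\in X_i\setminus\{p\}$, take a continuous $h\colon X_i\to I$ with $h(y)=1$ and $h=0$ on $(F\cap X_i)\cup\{p\}$, and extend it by $0$ to $Y$; the extension is $0$ on each $X_j$ with $j\ne i$, so it is continuous. If $y=p$, take for each $i$ a continuous $h_i\colon X_i\to I$ with $h_i(p)=1$ and $h_i=0$ on $F\cap X_i$; these functions agree at $p$ and together define a continuous function on $Y$.

\emph{$Y$ is submaximal.} Let $D$ be dense in $Y$, and let $V$ be a nonempty open subset of $X_i$. The point $p$ is not isolated in the connected $T_1$-space $X_i$, so $V\setminus\{p\}$ is nonempty. It is open in $X_i$ and disjoint from every other $X_j$, hence open in $Y$, and so it meets $D$. Thus $D\cap X_i$ is dense in $X_i$, and therefore open in $X_i$. As this holds for every $i$, the set $D$ is open in $Y$.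
\end{proof}

\section{Local connectedness}\label{sec:local}

In an ordinary space such as $I$, the boundaries of the sets $\{f>t\}$ accumulate at a point $p$ as $t$ increases to $f(p)$. In a submaximal space a sequence of such boundaries cannot accumulate at $p$, provided that its union has empty interior; choosing a discrete sequence of levels guarantees this. A connected neighborhood of $p$ that misses all the boundaries is then trapped between the levels. We write $\operatorname{bd}$ for the boundary. Recall that the boundary $\operatorname{cl}U\setminus U$ of an open set $U$ has empty interior.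

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $f\colon X\to\mathbb R$ be continuous, $p\in X$ and $r=f(p)$. Choose a strictly increasing sequence $t_n\to r$ and a strictly decreasing sequence $s_n\to r$, and put
\[
N=\bigcup_n\bigl(\operatorname{bd}\{f>t_n\}\cup\operatorname{bd}\{f<s_n\}\bigr).
\]
Since $\operatorname{cl}\{f>t_n\}\subseteq\{f\ge t_n\}$, we have $\operatorname{bd}\{f>t_n\}\subseteq\{f=t_n\}$, and in the same way $\operatorname{bd}\{f<s_n\}\subseteq\{f=s_n\}$. In particular $p\notin N$.

The set $N$ has empty interior. Suppose $V\subseteq N$ is open and $y\in V$. Then $f(y)$ belongs to $T=\{t_m\}_m\cup\{s_m\}_m$. Both sequences converge to $r\notin T$, so there is an open interval $L$ with $L\cap T=\{f(y)\}$. The open set $V\cap f^{-1}(L)$ contains $y$, and each of its points lies in a boundary on which $f$ takes a value in $L\cap T$. Only one of the boundaries has this property, namely $\operatorname{bd}\{f>t_n\}$ if $f(y)=t_n$ and $\operatorname{bd}\{f<s_n\}$ if $f(y)=s_n$. So the boundary of an open set has an interior point, a contradiction.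

By submaximality $N$ is closed, and by local connectedness $p$ has a connected neighborhood $C\subseteq X\setminus N$. For each $n$ the set $C\cap\{f>t_n\}$ is open in $C$, and it equals $C\cap\operatorname{cl}\{f>t_n\}$ because $C$ misses $\operatorname{bd}\{f>t_n\}$; so it is also closed in $C$. It contains $p$, hence $C\subseteq\{f>t_n\}$. The same argument with $\{f<s_n\}$ gives $C\subseteq\{f<s_n\}$. Letting $n\to\infty$, we get $f=r$ on $C$.

If $X$ is also connected, the locally constant function $f$ is constant, since its fibers are open and partition $X$. If moreover continuous real functions separate the points of $X$, then $X$ has at most one point.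
\end{proof}

Neither hypothesis can be dropped. The identity function on $I$ is continuous on a locally connected space and is not locally constant. A coordinate function $g_\alpha$ on the space of Theorem~\ref{thm:main} is continuous on a submaximal space and is not locally constant, since the space is connected and $g_\alpha$ has dense range.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Local properties and maximal Tychonoff connected spaces},\\
\texttt{https://staff.fnwi.uva.nl/j.vanmill/papers/papers2006/tsukuba.pdf}

\end{thebibliography}
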